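# Finitely generated intersections in limit pro-$p$ groups

Throughout, $p$ is a fixed prime. Subgroups are closed, homomorphisms are continuous, modules are profinite, and "generated" means topologically generated. We write f.g. for "finitely generated", $d(L)$ for the minimal number of generators of a pro-$p$ group $L$, and $\Phi(L)$ for its Frattini subgroup. For a subgroup $X$ and an element $g$ we put $X^g=gXg^{-1}$. General references are Ribes–Zalesskii, *Profinite Groups*, and, for trees, Ribes–Zalesskii, *Pro-$p$ trees and applications* (New Horizons in pro-$p$ groups, 2000) and Ribes, *Profinite Graphs and Groups* (2017).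

## 1. Intersections in a free pro-$p$ group

**Definition 1.1.** A pro-$p$ group $G$ has the *Howson property* if $H\cap K$ is f.g. whenever $H$ and $K$ are f.g. closed subgroups of $G$.

For f.g. abelian pro-$p$ groups this is clear, since all their closed subgroups are f.g. The first real case is a free pro-$p$ group $F$ of finite rank. We prove it homologically and then see how far the method reaches.

For a pro-$p$ group $S$ and an $\mathbf F_p[[S]]$-module $X$ let $H_i(S;X)=\mathrm{Tor}_i^{\mathbf F_p[[S]]}(\mathbf F_p,X)$ and $H_i(S)=H_i(S;\mathbf F_p)$. So $H_0(S;X)=X_S$ (coinvariants) and $H_1(S)=S/\Phi(S)$; thus $S$ is f.g. iff $H_1(S)$ is finite, and $\dim H_1(S)=d(S)$. For $H\le U$ let $I_{U/H}$ be the kernel of the augmentation $\mathbf F_p[[U/H]]\to\mathbf F_p$. We use the following standard facts.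

**(1.1)** *$X$ is projective over $\mathbf F_p[[S]]$ iff $H_1(S;X)=0$.* For "if", let $P=\mathbf F_p[[S]]\hat\otimes X_S$ and lift $X_S$ linearly into $X$. By Nakayama's lemma (the ring is local) the resulting map $P\to X$ is onto; let $R$ be its kernel. In $H_1(S;X)\to R_S\to P_S\to X_S$ the last map is an isomorphism, so $R_S=0$ and $R=0$. Projectivity passes to closed subgroups $S'\le S$, because $\mathbf F_p[[S]]$ is a free profinite $\mathbf F_p[[S']]$-module.

**(1.2)** *$S$ is free pro-$p$ (of any rank) iff $H_2(S)=0$.* In that case the augmentation ideal is projective by (1.1), so $H_2(S;-)=0$ and the functor $H_1(S;-)$ is left exact. Closed subgroups of free pro-$p$ groups are free.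

**(1.3)** Tor commutes with inverse limits.

**(1.4)** Shapiro's lemma: for $H\le U$ and a $U$-module $X$, $H_i(U;\mathbf F_p[[U/H]]\hat\otimes X)=H_i(H;X)$ (diagonal action), and the map $H_i(H;X)\to H_i(U;X)$ is induced by $\mathbf F_p[[U/H]]\to\mathbf F_p$. For $N\lhd U$ we have $H_i(U;\mathbf F_p[[U/N]]\hat\otimes X)=H_i(N;X)$ with its natural $\mathbf F_p[[U/N]]$-structure. Two consequences:

* If open subgroups $U_i\le U_0$ descend with $\bigcap U_i=H$, then $\mathbf F_p[[U_0/H]]=\varprojlim\mathbf F_p[[U_0/U_i]]$, so $H_1(H;X)=\varprojlim H_1(U_i;X)$ for each $U_0$-module $X$. Hence the kernels of $H_1(H;X)\to H_1(U_i;X)$ intersect in $0$.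
* For $H\le U$ and $N\lhd U$, computing $H_i(U;\mathbf F_p[[U/N]]\hat\otimes\mathbf F_p[[U/H]])$ in two ways gives $H_i(H;\mathbf F_p[[U/N]])=H_i(N;\mathbf F_p[[U/H]])$. The map of the left side to $H_i(U;\mathbf F_p[[U/N]])$ is the map of the right side to $H_i(N)$ given by augmentation.

**(1.5)** For $K,H\le U$ and $u\in U$, the $K$-orbit $KuH/H\subseteq U/H$ is closed and isomorphic to $K/(K\cap uHu^{-1})$. So if $Ku_1H,\dots,Ku_mH$ are distinct, $\bigoplus_i\mathbf F_p[[K/(K\cap u_iHu_i^{-1})]]$ is a $K$-submodule of $\mathbf F_p[[U/H]]$.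

**(1.6)** Let $F$ be free pro-$p$ of finite rank. A f.g. subgroup of $F$ is a free factor of an open subgroup of $F$ (Lubotzky, J. Pure Appl. Algebra 25 (1982)). Centralizers of nontrivial elements are procyclic. Two noncommuting elements freely generate a free pro-$p$ group of rank 2.

**Proposition 1.2.** Let $F$ be free pro-$p$ of finite rank and $H\le F$ f.g. There is an open $U$ with $H\le U\le F$ and $I_{U/H}$ projective over $\mathbf F_p[[U]]$. For every f.g. $K\le U$,
$$\sum_{u\in K\backslash U/H}d(K\cap uHu^{-1})\le d(K),$$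
and $H\cap K$ is f.g. for every f.g. $K\le F$.

**Step 1: find $U$.** Since $F$ is f.g., it has only countably many open subgroups, so there are open $U_i$ descending to $H$. The kernels of $H_1(H)\to H_1(U_i)$ are decreasing subgroups of a finite group with intersection $0$, so one of them is $0$; let $U$ be that $U_i$. By (1.4) the injection is $H_1(U;\mathbf F_p[[U/H]])\to H_1(U)$. As $H_2(U)=0$, the sequence $0\to I_{U/H}\to\mathbf F_p[[U/H]]\to\mathbf F_p\to0$ gives $H_1(U;I_{U/H})=0$; use (1.1).

**Step 2: bound the intersections.** Let $K\le U$ be f.g. and $Ku_iH$ finitely many distinct double cosets in $U$, $L_i=K\cap u_iHu_i^{-1}$. Then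
$$\bigoplus_iH_1(L_i)=H_1\Big(K;\bigoplus_i\mathbf F_p[[K/L_i]]\Big)\hookrightarrow H_1(K;\mathbf F_p[[U/H]])\hookrightarrow H_1(K).$$
The first arrow is injective by (1.5) and left exactness of $H_1(K;-)$; the second because $H_1(K;I_{U/H})=0$ by (1.1). This is the inequality. For f.g. $K\le F$, the group $K\cap U$ is f.g. and $H\cap K=H\cap(K\cap U)$, so the inequality with $u=1$ applies. $\blacksquare$

The proof used that $H_2$ of every subgroup vanishes, that $H_1(H)$ is finite (so the chain of kernels stops), and that $H_1(K)$ is finite. What happens when we start gluing abelian groups onto $F$?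

## 2. Extensions of centralizers, and the point where the free argument stops

**Definition 2.1.** Let $\mathcal G_0$ be the class of free pro-$p$ groups of finite rank. For $n\ge1$ let $\mathcal G_n$ be the class of free pro-$p$ amalgamated products $G_{n-1}\amalg_CA$, where $G_{n-1}\in\mathcal G_{n-1}$, $C$ is a self-centralizing procyclic subgroup of $G_{n-1}$ (that is, $C$ equals its centralizer in $G_{n-1}$), and $A\cong\mathbf Z_p^m$ is free abelian of finite rank with $C$ as a direct summand. A *limit pro-$p$ group* is a f.g. closed subgroup of a group in some $\mathcal G_n$, $n\ge0$.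

**Example 2.2.** Let $F$ be free on $x,y$.

(i) $C=\langle x\rangle$ is self-centralizing: its centralizer is procyclic by (1.6), and $x\notin\Phi(F)$ is not a $p$-th power. With $A=\langle x\rangle\times\langle t\rangle\cong\mathbf Z_p^2$ we get $G=F\amalg_CA\in\mathcal G_1$. Since $F=\langle x\rangle\amalg\langle y\rangle$, here $G=A\amalg\langle y\rangle$.

(ii) $C=\langle[x,y]\rangle$ is also self-centralizing. Its centralizer is procyclic, so otherwise $[x,y]=u^p$ for some $u$. As $F^{ab}$ is torsion-free, $u\in\overline{[F,F]}$. But $\overline{[F,F]}$ modulo the third term of the lower central series is $\cong\mathbf Z_p$, generated by $[x,y]$, which is not $p$ times anything there.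

The question is taken from the book of Ribes and Zalesskii: does every limit pro-$p$ group have the Howson property? The answer is yes.

**Theorem A.** Let $G$ be a limit pro-$p$ group and let $H,K\le G$ be f.g. closed subgroups. Then $H\cap K$ is f.g.

**Theorem B.** In the situation of Theorem A, only finitely many double cosets $KgH$ ($g\in G$) have $K\cap gHg^{-1}$ not virtually abelian.

**Remark 2.3.** In Theorem B, "not virtually abelian" cannot be replaced by "nontrivial". In Example 2.2(i) take $H=K=C$. The double cosets $Ct^\lambda C=t^\lambda C$ ($\lambda\in\mathbf Z_p$) are distinct, and $C\cap t^\lambda Ct^{-\lambda}=C$ for all $\lambda$.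

**The free argument breaks at its first step.** Take $G$ and $H=C$ as in Example 2.2(i). *For no open $U\ge C$ is $I_{U/C}$ projective over $\mathbf F_p[[U]]$.* Indeed $X=(A\cap U)/C$ is an open subgroup of $A/C\cong\mathbf Z_p$, hence infinite, and $C$ acts trivially on $X\subset U/C$. As $C\cong\mathbf Z_p$ is free, $H_1(C;-)$ is left exact, so the infinite group $H_1(C;\mathbf F_p[[X]])=\mathbf F_p[[X]]$ embeds in $H_1(C;\mathbf F_p[[U/C]])$. The latter then cannot inject into $H_1(C)=\mathbf F_p$, so $H_1(C;I_{U/C})\ne0$. By (1.1), $I_{U/C}$ is not projective over $\mathbf F_p[[C]]$, let alone over $\mathbf F_p[[U]]$.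

**Example 2.4.** Some use of "self-centralizing" is unavoidable. Let $F$ be free on $x,y$ and $G=F\times\langle t\rangle$ with $\langle t\rangle\cong\mathbf Z_p$. Let $\varphi:F\to\langle t\rangle$, $x\mapsto1$, $y\mapsto t$. The subgroups $F$ and $\langle x,yt\rangle=\{w\varphi(w):w\in F\}$ are f.g., and their intersection is $\ker\varphi$. With $\Lambda=\mathbf F_p[[\langle t\rangle]]$, Shapiro and the resolution $0\to\mathbf F_p[[F]]^2\to\mathbf F_p[[F]]\to\mathbf F_p$ give
$$H_1(\ker\varphi)=H_1(F;\Lambda)=\ker\big(\Lambda^2\xrightarrow{(0,\;t-1)}\Lambda\big)\cong\Lambda ,$$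
which is infinite. So $F\times\mathbf Z_p$ is not Howson.

The way past the obstruction is to give up projectivity over $U$ and ask for it only over a *free* normal subgroup $M=\ker(\theta:U\to\mathbf Z_p^N)$. The group $M$ is usually infinitely generated, so $H_1(M)$ is infinite, but it is a f.g. module over the Noetherian domain $\mathbf F_p[[\theta(U)]]$. Finiteness is replaced by rank: if the quotients by the terms of a descending chain of submodules are torsion-free, the chain stops as soon as the rank stops. So we need $M$ free and $H_1(M)$ torsion-free. In Example 2.4 with $\theta$ the projection to $\langle t\rangle$, the group $M=F$ is free, but $t-1$ kills $H_1(F)$: torsion is exactly what goes wrong there.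

## 3. Homology over the power series ring of a lattice

**Definition 3.1.** A *lattice* is a group $Q\cong\mathbf Z_p^N$, $N\ge0$, written multiplicatively. Put $\Lambda=\mathbf F_p[[Q]]$. An element of $Q$ is *primitive* if it generates a direct summand $\cong\mathbf Z_p$.

If $q_1,\dots,q_N$ is a basis, then $\Lambda=\mathbf F_p[[z_1,\dots,z_N]]$ with $z_j=q_j-1$, a Noetherian local UFD. Each $1\ne q\in Q$ equals $\gamma^{p^k}$ with $\gamma$ primitive; then $q-1=(\gamma-1)^{p^k}$, and $\gamma-1$ is prime because $\Lambda/(\gamma-1)=\mathbf F_p[[Q/\langle\gamma\rangle]]$ is a domain. For instance, in $\mathbf Z_p=\langle\gamma\rangle$ we have $\gamma^p-1=z^p$ with $z=\gamma-1$.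

**(3.1)** *If $L$ is f.g. and $L\to Q$ is a homomorphism, then $H_1(L;\Lambda)$ is a f.g. $\Lambda$-module of rank at most $d(L)$.* Take a projective resolution beginning $\mathbf F_p[[L]]^{d(L)}\to\mathbf F_p[[L]]\to\mathbf F_p$: $H_1(L;\Lambda)$ is a quotient of a submodule of $\Lambda^{d(L)}$. Everything is $\Lambda$-linear because $Q$ is abelian. In the same way, $H_1(L;\mathbf Z_p[[Q]])$, computed over $\mathbf Z_p[[L]]$, is f.g. over $\mathbf Z_p[[Q]]$.

**(3.2)** *If $\theta:U\to Q$ is onto, then $H_i(U;\Lambda)=H_i(\ker\theta)$*, by Shapiro, with $Q$ acting by conjugation up to $q\mapsto q^{-1}$, which is harmless below.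

**(3.3)** *Change of lattice.* Let $L$ be f.g. with image $Q_1\le Q$, and $\Lambda_1=\mathbf F_p[[Q_1]]$. Then $H_1(L;\Lambda)\cong\Lambda\otimes_{\Lambda_1}H_1(L;\Lambda_1)$. So the $\Lambda$-rank of $H_1(L;\Lambda)$ is the $\Lambda_1$-rank of $H_1(L;\Lambda_1)$, and one of these modules is torsion-free over its ring iff the other is.

*Proof.* $\Lambda$ is a free profinite $\Lambda_1$-module, so $\Lambda\hat\otimes_{\Lambda_1}-$ is exact and $H_1(L;\Lambda)=\Lambda\hat\otimes_{\Lambda_1}H_1(L;\Lambda_1)$. As $H_1(L;\Lambda_1)$ is finitely presented, this is the ordinary tensor product. Let $Q_1^{sat}$ consist of the elements with a $p$-power in $Q_1$; it is a direct summand, $Q=Q_1^{sat}\times R$, and $Q_1$ is open in it. So $\Lambda$ is free of finite rank over $\mathbf F_p[[Q_1\times R]]$, a power series ring over $\Lambda_1$; hence $\Lambda$ is faithfully flat over $\Lambda_1$. Ranks are preserved. If $E_1=H_1(L;\Lambda_1)$ is torsion-free, it embeds in a f.g. free module, and by flatness so does $\Lambda\otimes E_1$. Conversely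 $E_1\subset\Lambda\otimes E_1$ by faithful flatness, and $\Lambda_1\subset\Lambda$. $\blacksquare$

## 4. Good pairs imply the Howson property

**Definition 4.1.** Let $U$ be a f.g. pro-$p$ group, $\theta:U\to Q$ a homomorphism to a lattice, $M=\ker\theta$. The pair $(U,\theta)$ is *good* if $M$ is free pro-$p$ and $H_1(M)$ is torsion-free over $\mathbf F_p[[\theta(U)]]$. It is *hereditarily good* if $(U',\theta|_{U'})$ is good for every open $U'\le U$.

**Example 4.2.** If $F$ is free of finite rank and $\theta$ is trivial, $(F,\theta)$ is hereditarily good: for $U'\le F$ open, $H_1(U')$ is a vector space over $\mathbf F_p[[1]]=\mathbf F_p$. In Example 2.4, $(F,\varphi)$ is good, with $H_1(\ker\varphi)\cong\Lambda$; the pair of $F\times\langle t\rangle$ and the projection to $\langle t\rangle$ is not good.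

**Lemma 4.3.** Let $\theta:U\to Q$ be onto, $M=\ker\theta$ free, $\gamma\in Q$ primitive, and $P=\theta^{-1}\langle\gamma\rangle$. Then $H_2(P)\cong\ker(\gamma-1\mid H_1(M))$, and $H_1(M)/(\gamma-1)$ embeds $\Lambda$-linearly in $H_1(P)$.

*Proof.* In $0\to\Lambda\xrightarrow{\gamma-1}\Lambda\to\mathbf F_p[[Q/\langle\gamma\rangle]]\to0$ the maps are $U$- and $\Lambda$-linear, and $P=\ker(U\to Q/\langle\gamma\rangle)$. By (3.2) the long exact sequence reads
$$0=H_2(M)\to H_2(P)\to H_1(M)\xrightarrow{\gamma-1}H_1(M)\to H_1(P).\qquad\blacksquare$$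

So torsion of the special form "killed by $\gamma-1$" is the same as failure of freeness of the larger group $P$. This exchange will be used several times.

**Lemma 4.4.** If $(U,\theta)$ is good and $\theta=\pi\theta'$ for a map $\theta'$ from $U$ to a lattice, then $(U,\theta')$ is good. Hence, if $(V_0,\theta_0)$ is hereditarily good, so is $(V,\theta_V)$ for every open $V\le V_0$, where $\theta_V:V\to Q_V:=V^{ab}/\text{torsion}$ is the natural map.

*Proof.* We may assume that $\theta,\theta'$ are onto $Q,Q'$. As $Q$ is torsion-free, $\ker\pi$ is a direct summand of $Q'$. Factoring $\pi$ into steps, we may assume $\ker\pi=\langle\zeta\rangle$ with $\zeta$ primitive. Put $z=\zeta-1$, $\Lambda'=\mathbf F_p[[Q']]$, $\Lambda=\Lambda'/z$, and $M'=\ker\theta'\le M=\theta'^{-1}\langle\zeta\rangle$. Then $M'$ is free. Let $Y=H_1(M')$, a f.g. $\Lambda'$-module. By Lemma 4.3 and $H_2(M)=0$, $z$ is injective on $Y$ and $Y/zY\hookrightarrow H_1(M)$, which is torsion-free over $\Lambda$.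

Let $T$ be the torsion submodule of $Y$. If $zy\in T$ then $y\in T$; so $T\cap zY=zT$ and $T/zT\hookrightarrow Y/zY$ is torsion-free over $\Lambda$. Choose $0\ne s\in\Lambda'$ with $sT=0$ ($T$ is f.g.). Since $z$ is injective on $T$, we may divide $s$ by powers of $z$ and assume $z\nmid s$. Then $0\ne s\bmod z$ kills $T/zT$, so $T/zT=0$, and $T=0$ by Nakayama.

For the last claim, every homomorphism from $V$ to a lattice factors through $\theta_V$, so $\theta_0|_V=\pi\theta_V$. For every open $V'\le V$ apply the first part to the good pair $(V',\theta_0|_{V'})$ and $\theta'=\theta_V|_{V'}$. $\blacksquare$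

Let now $(U_0,\theta)$ be hereditarily good, $M_0=\ker\theta$, $\Lambda=\mathbf F_p[[\theta(U_0)]]$. For f.g. $L\le U_0$ put $\Lambda_L=\mathbf F_p[[\theta(L)]]$ and
$$b(L)=\operatorname{rank}_{\Lambda_L}H_1(L;\Lambda_L)\le d(L);\qquad H_1(L;\Lambda_L)=H_1(L\cap M_0).$$

**Theorem 4.5.** Let $H\le U_0$ be f.g.

1. $H_1(H;\Lambda)$ is torsion-free, and there is an open $U$, $H\le U\le U_0$, such that $I_{U/H}$ is projective over $\mathbf F_p[[M]]$, where $M=M_0\cap U$.
2. $H\cap K$ is f.g. for every f.g. $K\le U_0$.
3. With $U$ as in 1, for every f.g. $K\le U$: $\sum_{u\in K\backslash U/H}b(K\cap uHu^{-1})\le b(K)$. If $K\cap uHu^{-1}$ is nonabelian, then its $b$ is at least $1$.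

Consequently, a pro-$p$ group with an open subgroup carrying a hereditarily good pair is Howson.

**Step 1: the chain of kernels stops (part 1).** Let $U_i\le U_0$ be open, descending, with $\bigcap U_i=H$, and let $N_i=\ker(H_1(H;\Lambda)\to H_1(U_i;\Lambda))$. These are decreasing submodules of a f.g. $\Lambda$-module with $\bigcap N_i=0$. Since $(U_i,\theta)$ is good, $H_1(U_i;\Lambda_{U_i})=H_1(U_i\cap M_0)$ is torsion-free, so by (3.3) $H_1(U_i;\Lambda)$ and its submodule $H_1(H;\Lambda)/N_i$ are torsion-free. The ranks of the $N_i$ are constant for $i\ge i_0$. Then $N_{i_0}/N_i$ is a torsion submodule of the torsion-free module $H_1(H;\Lambda)/N_i$, so $N_i=N_{i_0}$ for $i\ge i_0$, and $N_{i_0}=\bigcap N_i=0$. Put $U=U_{i_0}$. So $H_1(H;\Lambda)\hookrightarrow H_1(U;\Lambda)$, and $H_1(H;\Lambda)$ is torsion-free.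

As a $U$-module, $\Lambda$ is a direct sum of copies of $\Lambda_U$, one for each coset of $\theta(U)$ in $\theta(U_0)$. So $H_1(H;\Lambda_U)\to H_1(U;\Lambda_U)$ is injective. Since $U/M\cong\theta(U)$, (1.4) says that this map is $H_1(M;\mathbf F_p[[U/H]])\to H_1(M)$. As $H_2(M)=0$, we get $H_1(M;I_{U/H})=0$; use (1.1).

**Step 2: intersections have f.g. homology over the lattice algebra.** This is Step 2 of Proposition 1.2 with $K\cap M$ in place of $K$. Let $K\le U$ be f.g., $K_M=K\cap M=K\cap M_0$, so $\Lambda_K=\mathbf F_p[[K/K_M]]$. Let $Ku_1H,\dots,Ku_mH\subseteq U$ be distinct double cosets and $L_i=K\cap u_iHu_i^{-1}$. By (1.4),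
$$\bigoplus_iH_1(L_i;\Lambda_K)=H_1\Big(K_M;\bigoplus_i\mathbf F_p[[K/L_i]]\Big)\hookrightarrow H_1(K_M;\mathbf F_p[[U/H]])\hookrightarrow H_1(K_M)=H_1(K;\Lambda_K).\tag{4.1}$$
The first arrow is injective by (1.5), since $H_1(K_M;-)$ is left exact ($K_M$ is free). The second is injective since $H_1(K_M;I_{U/H})=0$ by part 1 and (1.1). All maps are induced by maps of $K$-modules, so they are $\Lambda_K$-linear.

**Step 3: from $\Lambda_K$-finiteness to finite generation (part 2).** Let $K\le U_0$ be f.g. Since $H\le U$, replacing $K$ by the f.g. group $K\cap U$ does not change $L=H\cap K$. By (4.1) with the one double coset $KH$, $H_1(L;\Lambda_K)$ embeds in the f.g. module $H_1(K;\Lambda_K)$ over the Noetherian ring $\Lambda_K$, so it is f.g. Write $\Lambda_K=\mathbf F_p[[z_1,\dots,z_r]]$ and $X_j=\Lambda_K/(z_1,\dots,z_j)$. From $0\to X_{j-1}\xrightarrow{z_j}X_{j-1}\to X_j\to0$ we get exact $\Lambda_K$-linear sequences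
$$H_1(L;X_{j-1})\to H_1(L;X_j)\to H_0(L;X_{j-1}),$$
and $H_0(L;X_{j-1})$ is a quotient of $X_{j-1}$, hence cyclic. By induction on $j$, $H_1(L;X_r)=H_1(L)$ is a f.g. $\Lambda_K$-module. As $z_1,\dots,z_r$ act on it as $0$, it is finite. So $L$ is f.g.

**Step 4: ranks (part 3).** In (4.1) the $L_i$ are f.g. by part 2, applied to the f.g. groups $K$ and $u_iHu_i^{-1}$. Comparing ranks and using (3.3), $\sum_ib(L_i)\le b(K)$. If $L_i$ is nonabelian, then $1\ne\overline{[L_i,L_i]}\le L_i\cap M_0$, so $L_i\cap M_0$ is a nontrivial free group and $H_1(L_i;\Lambda_{L_i})=H_1(L_i\cap M_0)\ne0$. This module is torsion-free by part 1 applied to $L_i$ and (3.3), so $b(L_i)\ge1$.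

**Step 5: the consequence.** If $H,K$ are f.g. in a pro-$p$ group with such an open subgroup $U_0$, part 2 applies to $H\cap U_0$ and $K\cap U_0$, and $H\cap K\cap U_0$ is open in $H\cap K$. $\blacksquare$

It remains to produce hereditarily good pairs.

## 5. Pro-$p$ trees, and the free product $A\amalg\langle y\rangle$

All profinite graphs here have a closed edge set: $T=V(T)\sqcup E(T)$ with $V(T),E(T)$ profinite and continuous endpoint maps $d_0,d_1:E(T)\to V(T)$. Such a $T$ is a *pro-$p$ tree* if
$$0\to\mathbf F_p[[E(T)]]\to\mathbf F_p[[V(T)]]\to\mathbf F_p\to0,\qquad e\mapsto d_1(e)-d_0(e),\tag{5.1}$$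
is exact. A finite graph is a pro-$p$ tree exactly when it is a tree.

**(5.2)** Let a pro-$p$ group $K$ act on a pro-$p$ tree $T$. (a) The fixed graph $T^K$ is empty or a pro-$p$ subtree. (b) If $K$ is finite, it fixes a vertex. (c) If $\tilde K$ is generated by the vertex stabilizers, $T/\tilde K$ is a pro-$p$ tree, and $K/\tilde K$ acts freely on it and is free pro-$p$. (Ribes–Zalesskii, *Pro-$p$ trees and applications*.)

**(5.3)** *If $|V(T)|\ge2$, every vertex is incident to an edge.* First, $E(T)\ne\emptyset$ by (5.1). The set of endpoints of edges is closed in $V(T)$. A vertex outside it has a clopen neighborhood $W\subset V(T)$ without endpoints. Then the image of $\mathbf F_p[[E(T)]]$ lies in the summand $\mathbf F_p[[V(T)\setminus W]]$ of $\mathbf F_p[[V(T)]]$, inside its augmentation kernel. Since $W$ and $V(T)\setminus W$ are nonempty, the cokernel has dimension at least $2$, contradicting (5.1).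

**(5.4)** Let $G=B\amalg_CA$ be a proper amalgam ($A,B$ embed in $G$). Its standard graph, with $V(T)=G/B\sqcup G/A$, $E(T)=G/C$, and the edge $gC$ joining $gA$ to $gB$, is a pro-$p$ tree:
$$0\to\mathbf F_p[[G/C]]\to\mathbf F_p[[G/A]]\oplus\mathbf F_p[[G/B]]\to\mathbf F_p\to0.\tag{5.5}$$
For open $U\le G$ and a $U$-module $X$, tensor (5.5) with $X$ and apply Shapiro over the finitely many double cosets. This gives the exact sequence
$$\cdots\to\bigoplus_{U\backslash G/C}H_i(U\cap C^g;X)\to\bigoplus_{U\backslash G/A}H_i(U\cap A^g;X)\oplus\bigoplus_{U\backslash G/B}H_i(U\cap B^g;X)\to H_i(U;X)\to\bigoplus_{U\backslash G/C}H_{i-1}(U\cap C^g;X)\to\cdots\tag{5.6}$$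
which is $\Lambda$-linear if $X=\Lambda$ is a lattice algebra on which $U$ acts through a map to the lattice.

**Proposition 5.1.** Let $A\cong\mathbf Z_p^m$, $\langle y\rangle\cong\mathbf Z_p$, $G=A\amalg\langle y\rangle$, and let $\theta:G\to A$ be the identity on $A$ with $\theta(y)=1$. Then $(G,\theta)$ is hereditarily good; so $G$ is Howson.

*Proof.* Let $U\le G$ be open, $Q=\theta(U)$, $\Lambda=\mathbf F_p[[Q]]$, $M=U\cap\ker\theta$. Since $\theta(gag^{-1})=a$ for $a\in A$, $\theta$ is injective on $U\cap A^g$, so $\Lambda$ is a free profinite $\mathbf F_p[[U\cap A^g]]$-module and $H_i(U\cap A^g;\Lambda)=0$ for $i\ge1$. The group $U\cap\langle y\rangle^g\cong\mathbf Z_p$ acts trivially on $\Lambda$, so its $H_1$ is $\Lambda$ and its $H_2$ is $0$. The edge stabilizers are trivial. By (5.6), $H_2(M)=H_2(U;\Lambda)=0$, so $M$ is free, and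
$$0\to\bigoplus\Lambda\to H_1(U;\Lambda)\to\bigoplus\Lambda$$
is exact. So $H_1(M)=H_1(U;\Lambda)$ is torsion-free. $\blacksquare$

This settles Example 2.2(i). With a nontrivial amalgamated subgroup $C$, as in Example 2.2(ii), two things change.

First, if $\theta$ kills $C^g\cap U$, we lose control; and for $C=\langle[x,y]\rangle$ *every* map from $G$ to a lattice kills $C$. So we must pass to an open subgroup on which $C$ survives in the torsion-free abelianization.

Second, even if $\theta$ is injective on each $C^g\cap U=\langle c_g\rangle$, the edge terms of (5.6) are now $\Lambda/(\theta(c_g)-1)$, which are torsion modules. Torsion in $H_1(U;\Lambda)$ could map into them nontrivially. By Lemma 4.3, such torsion would make $S=\theta^{-1}\langle\gamma\rangle$ non-free, where $\theta(c_g)\in\langle\gamma\rangle$. So we want a criterion for subgroups like $S$ to be free although they meet conjugates of $C$. This needs knowledge about how $C$ and its conjugates lie in $B$, and for the next extension we must have the same knowledge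 about all self-centralizing procyclic subgroups of $G$.

## 6. Homology of permutation modules, stalk by stalk

**Lemma 6.1.** Let a pro-$p$ group $S$ act on a profinite space $X$, with $\pi:X\to Y=X/S$.

(a) If $i\ge1$ and $H_i(S_x)=0$ for all $x\in X$, then $H_i(S;\mathbf F_p[[X]])=0$. In particular, $\mathbf F_p[[X]]$ is projective if $S$ acts freely.

(b) Let $f:X'\to X$ be an $S$-map of profinite spaces. If $H_1(S_x;\mathbf F_p[[f^{-1}(x)]])\to H_1(S_x)$ is injective for all $x\in X$, then $H_1(S;\mathbf F_p[[X']])\to H_1(S;\mathbf F_p[[X]])$ is injective.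

*Proof.* $H_i(S;\mathbf F_p[[X]])$ is dual to $H^i(S;C(X))$, where $C(X)=C(X,\mathbf F_p)$. This is a module over $C(Y)$. Its stalk at $y=Sx$ is $\varinjlim_WH^i(S;C(\pi^{-1}W))$, $W$ running through the clopen neighborhoods of $y$. Now $\varinjlim_WC(\pi^{-1}W)=C(Sx)$: locally constant functions on the closed set $Sx$ extend to $X$, and two extensions agree on an open set containing $Sx$, hence, by compactness, on some $\pi^{-1}W$. Cohomology commutes with direct limits, so by Shapiro the stalk is $H^i(S;C(Sx))=H^i(S_x;\mathbf F_p)$. A $C(Y)$-module with zero stalks is zero: an element with zero germs vanishes on each member of a clopen cover, hence on a finite clopen partition. This proves the first claim of (a); the second follows with (1.1).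

For (b), consider the $C(Y)$-linear map $H^1(S;C(X))\to H^1(S;C(X'))$. Since $f^{-1}(Sx)=S\times_{S_x}f^{-1}(x)$, its stalk map at $Sx$ is, as before,
$$H^1(S_x;\mathbf F_p)\to H^1(S;C(f^{-1}(Sx)))=H^1(S_x;C(f^{-1}(x))),$$
which is surjective, being dual to the injection in the hypothesis. Taking stalks is exact, so the cokernel has zero stalks and the map is surjective. Its dual is injective. $\blacksquare$

## 7. The class $\mathcal C$ and six inductive properties

**Notation.** For $U$ open in a f.g. pro-$p$ group, $\theta_U:U\to Q_U=U^{ab}/\text{torsion}$. For a subgroup $D$ of the ambient group, $\ell_U(D)$ is the $\mathbf Q_p$-span of $\theta_U(D\cap U)$ in $Q_U\otimes\mathbf Q_p$. For open $U'\le U$, the induced map $Q_{U'}\otimes\mathbf Q_p\to Q_U\otimes\mathbf Q_p$ sends $\ell_{U'}(D)$ onto $\ell_U(D)$, because $D\cap U'$ is open in $D\cap U$. For example, if $F$ is free on $x,y$, then $\ell_F(\langle x\rangle)$ is a line and $\ell_F(\langle[x,y]\rangle)=0$.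

**Definition 7.1.** $\mathcal C$ is the smallest class containing the nonabelian free pro-$p$ groups of finite rank and closed under $B\mapsto B\amalg_CA$, where $C\le B$ is procyclic and self-centralizing, $1\ne C\ne B$, and $A\cong\mathbf Z_p^m$ has $C$ as a proper direct summand.

**(7.1)** *Every group in $\bigcup\mathcal G_n$ is free abelian of finite rank or lies in $\mathcal C$.* For $n=0$ this is clear. Consider $G_{n-1}\amalg_CA$. If $C=A$, it is $G_{n-1}$. If $C=1$, then $G_{n-1}$ is the centralizer of $1$, which is $C=1$, and the amalgam is $A$. If $G_{n-1}$ is abelian, it centralizes $C$, so $C=G_{n-1}$ and the amalgam is $A$. Otherwise $G_{n-1}\in\mathcal C$ by induction, $1\ne C\ne G_{n-1}$, $C\ne A$, and the amalgam is in $\mathcal C$.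

The groups in $\mathcal C$ are f.g. and nonabelian ($B$ embeds in $B\amalg_CA$, see Section 8). "S.c.p." means self-centralizing procyclic. In Example 2.2, $\langle x\rangle$ and $\langle[x,y]\rangle$ are s.c.p. in $F$, while $\langle x\rangle$ is not s.c.p. in $F\amalg_{\langle x\rangle}A$, because $A$ centralizes it. An s.c.p. subgroup $D$ of a group in $\mathcal C$ is nontrivial, as the centralizer of $1$ is not procyclic; if the group is torsion-free, $D\cong\mathbf Z_p$.

**Proposition 7.2.** Every $B\in\mathcal C$ satisfies: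

* **(H0)** $B$ is torsion-free.
* **(H1)** For $1\ne d\in B$ there are an open $V\le B$ and $\chi:V\to\mathbf Z_p$ with $\chi(\langle d\rangle\cap V)\ne0$.
* **(H2)** If $D\le B$ is s.c.p., then $Z_B(z)=D$ for all $1\ne z\in D$, and $D\cap D^b\ne1$ implies $b\in D$.
* **(H3)** Some open $V_0\le B$ carries a hereditarily good pair.
* **(H4)** For each s.c.p. $D\le B$ there are an open $V\le B$ and $S\lhd V$ with $V/S$ a lattice, $S$ free pro-$p$, $D\cap V\le S$, and $I_{V/(D\cap V)}$ projective over $\mathbf F_p[[S]]$.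
* **(H5)** If $D_1,D_2\le B$ are s.c.p. with $D_1\cap D_2=1$, there are an open $V\le B$ and $\chi:V\to\mathbf Z_p$ with $\chi(D_1\cap V)=0$ and $\chi(D_2\cap V)\ne0$.

Only (H3) is needed for the theorems. (H1) lets $C$ survive in a lattice, (H4) says that $C$ sits in $B$ almost like a free factor, and (H5) separates $C$ from its conjugates. In (H1), $\langle d\rangle\cap V\cong\mathbf Z_p$, so $\chi$ is injective there; since $\chi|_{V'}$ factors through $\theta_{V'}$, we get $\ell_{V'}(\langle d\rangle)\ne0$ for all open $V'\le V$. Similarly, (H5) stays true with the restriction of $\chi$ to any open $V'\le V$.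

**Remark 7.3.** If $(V,S)$ is as in (H4), so is $(V',S\cap V')$ for open $V'\le V$. Indeed, $V'/(S\cap V')$ is a closed subgroup of a lattice. By (1.5) $I_{V'/(D\cap V')}\subset I_{V/(D\cap V)}$ as $V'$-modules, $H_1(S\cap V';-)$ is left exact, and it vanishes on the larger module.

**Remark 7.4.** *The second part of (H2) follows from the first, (H0) and (H1).* Let $1\ne z\in D\cap D^b$. Then $D=Z(z)=D^b$, so $b$ acts on $D\cong\mathbf Z_p$ by a unit $\mu$. For a small open normal $V$, $\ell_V(D)\ne0$, and $b$ acts on $Q_V\otimes\mathbf Q_p$ through the finite $p$-group $B/V$, with eigenvalue $\mu$ on the line $\ell_V(D)$. So $\mu$ is a $p$-power root of unity in $\mathbf Q_p$: $\mu=1$, or $p=2$ and $\mu=-1$. If $\mu=1$, then $b\in Z(D)=D$. If $\mu=-1$, then $b^2\in Z(D)=D$, so $b^2=b\,b^2\,b^{-1}=b^{-2}$, hence $b^4=1$ and $b=1$ by (H0), contradicting $\mu=-1$.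

**Proof of 7.2 for $B$ free.** (H0) is clear. (H1): $\langle d\rangle$ is a free factor of an open $V$; send $d\mapsto1$ and a complement to $0$. (H2): $Z(z)$ is procyclic and contains $D$, so $Z(z)\le Z(D)=D$; then use 7.4. (H3) is Example 4.2. (H4): let $V=D\amalg R$ be open and $S=V$. The map $H_1(V;\mathbf F_p[[V/D]])=H_1(D)\to H_1(V)$ is injective and $H_2(V)=0$, so $H_1(V;I_{V/D})=0$. (H5): generators $d_1,d_2$ of $D_1,D_2$ do not commute, else $d_2\in Z(D_1)=D_1$. So $\langle d_1,d_2\rangle$ is free on $d_1,d_2$ and a free factor of an open $V$; let $\chi$ send $d_1\mapsto0$, $d_2\mapsto1$, and a complement to $0$. $\blacksquare$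

**From here to the end of Section 14:** $G=B\amalg_CA$ is as in Definition 7.1, $B$ satisfies (H0)–(H5), and $A=C\times Z$ with $Z\cong\mathbf Z_p^r$, $r\ge1$. We prove (H0)–(H5) for $G$.

## 8. Fixed subtrees in the tree of $B\amalg_CA$

There are homomorphisms $\rho:G\to B$ (identity on $B$, projection to $C$ on $A$) and $\tau:G\to Z$ (trivial on $B$, projection to $Z$ on $A$). They show that $B$ and $A$ embed in $G$: the amalgam is proper. Note for later:
$$\rho\text{ maps }B^g\text{ isomorphically onto }B\text{ and }C^g\text{ onto }C^{\rho(g)};\quad A^g\cap\ker\tau=C^g;\quad A\cap\ker\rho=Z;\quad B\cap\ker\rho=1.\tag{8.1}$$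
Let $T$ be the standard tree of (5.4), $v_A,v_B$ the vertices $1A,1B$. The star of $v_A$ consists of $v_A$, the edges $aC$ and the vertices $aB$ ($a\in A$). Vertex stabilizers $G_v$ are the conjugates of $A$ and $B$. "Elliptic" means fixing a vertex.

**(H0) for $G$.** A finite subgroup fixes a vertex by (5.2)(b), and $A,B$ are torsion-free.

**Lemma 8.1.** (i) If $1\ne g\in C$, then $T^g=\mathrm{star}(v_A)$. (ii) If $g\in A\setminus C$, then $v_A$ is the only vertex fixed by $g$. (iii) If $1\ne g\in B$ is not $B$-conjugate into $C$, then $v_B$ is the only vertex fixed by $g$.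

*Proof.* $T^g$ is a pro-$p$ subtree (with closed edge set).

(ii) Otherwise $T^g$ contains an edge $yC$ by (5.3), so $g\in C^y$, $\tau(g)=1$, and $g\in A\cap\ker\tau=C$.

(iii) Otherwise, by (5.3), $g$ fixes an edge at $v_B$; such edges are $bC$ with $b\in B$, so $g\in C^b$.

(i) Let $Y=T^g$. As $A$ is abelian, $Y\supseteq\mathrm{star}(v_A)$. For the converse, let $N=Z_{\ker\rho}(g)$, which acts on $Y$.

*$N$ is transitive on $B$-type vertices of $Y$.* If $xB\in Y$, then $h=x^{-1}gx\in B$, so $h=\rho(h)=\rho(x)^{-1}g\rho(x)$. Thus $n=x\rho(x)^{-1}\in\ker\rho$ satisfies $ngn^{-1}=xhx^{-1}=g$, and $xB=nB$.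

*$N$ is transitive on edges and on $A$-type vertices of $Y$.* An edge of $Y$ at $v_B$ is $bC$ with $b\in B$ and $g\in C\cap C^b$, so $b\in C$ by (H2) for $B$: the only such edge is $1C$. Each edge of $Y$ has a $B$-type endpoint, so it can be moved by $N$ to $1C$. By (5.3) each $A$-type vertex of $Y$ lies on an edge of $Y$. So $Y/N$ is one edge with two distinct endpoints.

*$N=Z$.* By (8.1), $N\cap B=1$ and $N\cap A=Z$. Let $\tilde N$ be generated by the vertex stabilizers of $N$ in $Y$. By (5.2)(c), $N/\tilde N$ acts freely on the pro-$p$ tree $Y/\tilde N$, so the first two terms of (5.1) for $Y/\tilde N$ are projective over $\mathbf F_p[[N/\tilde N]]$ (Lemma 6.1(a)). Taking coinvariants, $H_1(N/\tilde N)$ is the kernel of $\mathbf F_p[E(Y/N)]\to\mathbf F_p[V(Y/N)]$, which is $0$ for one edge with distinct endpoints. So $N=\tilde N$ is generated by the $N$-conjugates of $Z$. These agree with $Z$ modulo $\Phi(N)$, so $N=Z\Phi(N)$ and $N=Z$.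

Hence the $B$-type vertices of $Y$ are the $zB$ ($z\in Z$), its edges are the $zC$, and its only $A$-type vertex is $v_A$. This is $\mathrm{star}(v_A)$. $\blacksquare$

## 9. Hyperbolic subgroups; (H1) and (H2) for $G$

For open normal $U\lhd G$ let $\tilde U$ be the subgroup generated by all $U\cap G_v$, $v\in V(T)$. Then $\tilde U\lhd G$, $\tilde U\le U$, $T/\tilde U$ is a pro-$p$ tree on which $G/\tilde U$ acts, and $\Pi_U:=U/\tilde U$ is f.g. free pro-$p$, all by (5.2)(c). "For small $U$" means: for all open normal $U$ contained in a suitable one.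

**Definition 9.1.** A subgroup $D\cong\mathbf Z_p$ of $G$ is *hyperbolic* if $D\cap G_v=1$ for all $v$.

**Example 9.2.** In Example 2.2(i), with $B=F$, $D=\langle yt\rangle$ is hyperbolic. If $(yt)^{p^k}$ were in a conjugate of $B$, then $\tau$ would kill it, but $\tau$ maps it to $t^{p^k}$. If it were in a conjugate of $A$, then $\rho((yt)^{p^k})=y^{p^k}$ would be conjugate in $F$ into $\langle x\rangle$, which is false in $F^{ab}$.

**Lemma 9.3.**
(i) If $P\le G$ has finite image in $G/\tilde U$ for a cofinal set of $U$, then $P$ is elliptic.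
(ii) If $D$ is hyperbolic, then $D\cap\tilde U=1$ for all small $U$.
(iii) If $P\le G$ contains a hyperbolic $D$ and $P'=\overline{[P,P]}$ has finite image in $G/\tilde U$ for a cofinal set of $U$, then $P$ is abelian.
(iv) If $D$ is hyperbolic, $D\cap\tilde U=1$, and $d$ generates $D\cap U$, there are an open $U'$ with $\tilde U\langle d\rangle\le U'\le U$ and $\chi:U'\to\mathbf Z_p$ with $\chi(\tilde U)=0$, $\chi(d)=1$ and $d\notin\Phi(U')\tilde U$. Moreover $D\cap U'=\langle d\rangle$ and $U'\cap G_v=U\cap G_v\le\tilde U$ for all $v$.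

*Proof.* (i) For $U$ in the cofinal set, the finite image of $P$ fixes a vertex of $T/\tilde U$ by (5.2)(b). The fixed vertex sets are nonempty and compact, so their inverse limit is nonempty. Now $\varprojlim V(T)/\tilde U=V(T)$: surjectivity holds by compactness. If $y\in\tilde Ux$ for all $U$, the compact sets $\{u\in\tilde U:ux=y\}$ have a common point, which lies in $\bigcap\tilde U\le\bigcap U=1$, so $y=x$. A point of the limit is thus a vertex fixed by $P$.

(ii) If $D\cap\tilde U\ne1$ for all $U$, all images of $D\cong\mathbf Z_p$ in the groups $G/\tilde U$ are finite, so $D$ is elliptic by (i), a contradiction. If $D\cap\tilde U=1$ and $U_1\le U$, then $\tilde U_1\le\tilde U$, so $D\cap\tilde U_1=1$.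

(iii) By (i) $T^{P'}\ne\emptyset$; it is $P$-invariant. Suppose $P'\ne1$. As $D$ fixes no vertex, $T^{P'}$ has at least two vertices, hence an edge $xC$ by (5.3), so $P'\le C^x$. Thus $P'$ is procyclic, and by 8.1(i) $T^{P'}=x\,\mathrm{star}(v_A)$. This has a unique $A$-type vertex, which is fixed by $P\ge D$, a contradiction.

(iv) The image $\bar d\in\Pi_U$ is nontrivial. By (1.6) there is an open $\Pi'=\langle\bar d\rangle\amalg R\le\Pi_U$. Let $U'$ be its preimage, and let $\chi$ be induced by $\bar d\mapsto1$, $R\mapsto0$. As $\bar d\notin\Phi(\Pi')=\Phi(U')\tilde U/\tilde U$, we have $d\notin\Phi(U')\tilde U$. Finally $D\cap U'\le D\cap U=\langle d\rangle\le U'$, and $U\cap G_v\le\tilde U\le U'$. $\blacksquare$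

**(H1) for $G$.** Let $1\ne d\in G$. If $\langle d\rangle$ is hyperbolic, use 9.3(ii),(iv). Otherwise, after replacing $d$ by a nontrivial power, $d$ is elliptic. If $d\in B^x$, then $\rho(d)\ne1$; take $V,\chi$ from (H1) for $B$ and $\rho(d)$, and use $\chi\rho$ on $\rho^{-1}(V)$. If $d\in A^x$ and $\tau(d)\ne1$, use a coordinate of $\tau$. If $d\in A^x$ and $\tau(d)=1$, then $d\in C^x\le B^x$, which was treated.

**(H2) for $G$.** Let $D\le G$ be s.c.p. and $1\ne z\in D$. We show $Z_G(z)=D$; the rest is Remark 7.4.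

*Suppose some $1\ne y\in D$ is elliptic.* If $y\in A^x$, then by 8.1(i),(ii) $xv_A$ is the only $A$-type vertex of $T^y$, so it is fixed by $Z(y)$. Thus $D\le Z(y)\le A^x$, and since $A^x$ is abelian, $A^x\le Z(D)=D$. This is impossible, as $A$ is not procyclic. So no nontrivial elliptic element of $D$ lies in a conjugate of $A$ (or of $C\le A$). Hence $y\in B^x$ for some $x$, where $x^{-1}yx$ is not $B$-conjugate into $C$, and by 8.1(iii) $xv_B$ is the only vertex fixed by $y$. So $D\le Z_G(y)\le B^x$, and $D$ is s.c.p. in $B^x$. Now $z\in B^x$ is elliptic as well, so by the same argument $Z_G(z)\le B^x$, and $Z_G(z)=Z_{B^x}(z)=D$ by (H2) for $B$.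

*Otherwise $D$ is hyperbolic.* Let $P=Z_G(z)\ge D$, and let $\bar P$ be its image in $G/\tilde U$. For small $U$, $D\cap\tilde U=1$, and some power $z^k\in U$ ($k$ a power of $p$) has nontrivial image in the free group $\Pi_U$. The group $\bar P\cap\Pi_U$ lies in the centralizer of that image, which is $\cong\mathbf Z_p$. So $\langle\bar z\rangle$ has finite index in $\bar P$ and is central. By Schur's theorem (a central subgroup of finite index forces a finite commutator subgroup), $[\bar P,\bar P]$ is finite. By 9.3(iii) $P$ is abelian, so $P\le Z(D)=D$.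

The proof shows:

**(9.1)** *An s.c.p. $D\le G$ is either hyperbolic, or contained in some $B^x$, s.c.p. there, and meeting every conjugate of $A$ (hence of $C$) trivially.*

## 10. An open normal $V\lhd B$ and a freeness criterion

We first choose $V\lhd B$ so small that $C$ and its conjugates are well separated in $Q_V\otimes\mathbf Q_p$.

**Step 1: the bad set shrinks to $C$.** Let $(V_1,S_1)$ be as in (H4) for $C\le B$, and let $V_0\le B$ carry a hereditarily good pair. For open normal $V\lhd B$ with $\ell_V(C)\ne0$ (by (H1), all small $V$) put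
$$\mathrm{Bad}(V)=\{x\in B:\ell_V(C^x)=\ell_V(C)\}.$$
Since $\ell_V(C^x)=x\,\ell_V(C)$, this is the stabilizer of a line under conjugation on $Q_V\otimes\mathbf Q_p$. It contains $V$, so it is an open subgroup, and it decreases with $V$. If $x\in B\setminus C$, then $C\cap C^x=1$ by (H2), and (H5) for $(C,C^x)$ gives $x\notin\mathrm{Bad}(V)$ for small $V$. So $\bigcap\mathrm{Bad}(V)=C\subset V_1C$. The set $V_1C$ is open, so by compactness there is an open normal $V\lhd B$ with $V\le V_0\cap V_1$, $\ell_V(C)\ne0$ and: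

* (B1) $(V,\theta_V)$ is hereditarily good (Lemma 4.4);
* (B2) $\theta_V$ is injective on $C^b\cap V$ for all $b\in B$ (as $\ell_V(C^b)=b\,\ell_V(C)\ne0$ and $C^b\cap V\cong\mathbf Z_p$);
* (B3) if $x\in B$ and $\ell_V(C^x)=\ell_V(C)$, then $x\in V_1C$.

**Step 2: the groups $S_V^b$.** For $b\in B$ let $S_V^b=\{v\in V:\theta_V(v)\in\ell_V(C^b)\}=bS_V^1b^{-1}$. The map $V\to V_1/S_1$ kills $C\cap V\le C\cap V_1\le S_1$ and has torsion-free abelian image. So it factors through $\theta_V$ and kills $Q_V\cap\ell_V(C)$. Hence $S_V^1\le S_1$, and each $S_V^b$ is free pro-$p$.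

**Step 3: homology of $B/C$ over these groups.**

* (B4) For every closed $S'\le S_V^b$, the map $H_1(S';\mathbf F_p[[B/C]])\to H_1(S')$ is injective.

*Proof.* Conjugating, and using left multiplication by $b^{-1}$ on $B/C$, we may take $b=1$. Write $B/C=X_1\sqcup X_2$ with $X_1=V_1C/C\cong V_1/(V_1\cap C)$; both parts are clopen and $V_1$-invariant. If $1\ne s\in S'\cap C^x$, then by (B2) $\theta_V(s)$ is a nonzero element of $\ell_V(C)\cap\ell_V(C^x)$, so these lines agree and $x\in V_1C$ by (B3). Thus $S'$ acts freely on $X_2$, and $H_1(S';\mathbf F_p[[X_2]])=0$. Since $I_{V_1/(V_1\cap C)}$ is projective over $S_1\ge S'$, $H_1(S';\mathbf F_p[[X_1]])\hookrightarrow H_1(S')$. $\blacksquare$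

**Lemma 10.1.** Let $S\le G$ be closed and $b\in B$ such that for all $x\in G$: (α) $\rho(S\cap B^x)\le S_V^b$; (β) $S\cap A^x\le C^x$. Then $S$ is free pro-$p$.

*Proof.* $S\cap B^x$ embeds by $\rho$ in the free group $S_V^b$, and $S\cap A^x\le C^x\cong\mathbf Z_p$. So all vertex stabilizers in $S$ are free, and by Lemma 6.1(a) $H_2(S;\mathbf F_p[[G/A]])=H_2(S;\mathbf F_p[[G/B]])=0$. By the long exact sequence of (5.5), $H_2(S)=0$ follows once $H_1(S;\mathbf F_p[[G/C]])\to H_1(S;\mathbf F_p[[G/B]])$ is injective. By Lemma 6.1(b) for $G/C\to G/B$, it suffices that for each $g$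
$$H_1(S_g;\mathbf F_p[[gB/C]])\to H_1(S_g)\quad\text{is injective},\qquad S_g=S\cap B^g,$$
where $gB/C=\{gb'C:b'\in B\}$ is the fiber over $gB$. The homeomorphism $gB/C\to B/C$, $gb'C\mapsto\rho(g)b'C$, is equivariant for $\rho:S_g\xrightarrow{\sim}\rho(S_g)$: if $s=g\beta g^{-1}$ with $\beta\in B$, then $s\,gb'C=g\beta b'C\mapsto\rho(g)\beta b'C=\rho(s)\rho(g)b'C$. So the claim is (B4) for $\rho(S_g)\le S_V^b$. $\blacksquare$

## 11. A hereditarily good pair for $G$: property (H3)

Let $U_0=\rho^{-1}(V)$, an open subgroup of $G$, and $\theta=(\theta_V\rho,\tau):U_0\to Q_V\times Z$. It is onto, as $V,Z\le U_0$. It is injective on $A^g\cap U_0$ for all $g$: for $y=g(cz)g^{-1}$ with $c\in C$, $z\in Z$ we have $\theta(y)=(\theta_V(\rho(g)c\rho(g)^{-1}),z)$, where $\rho(g)c\rho(g)^{-1}\in C^{\rho(g)}\cap V$; use (B2).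

**Proposition 11.1.** $(U_0,\theta)$ is hereditarily good.

Let $U\le U_0$ be open, $Q=\theta(U)$, $\Lambda=\mathbf F_p[[Q]]$, $M=U\cap\ker\theta$.

**Step 1: $M$ is free.** Lemma 10.1 applies with $b=1$: $M\cap A^x=1$ since $\theta$ is injective on $A^x\cap U_0$, and $\rho(M\cap B^x)\le\ker\theta_V\le S_V^1$.

**Step 2: locate the torsion of $H_1(U;\Lambda)=H_1(M)$.** We use (5.6) with $X=\Lambda$ and $i=1$. Since $\theta$ is injective on $U\cap A^g$ and $U\cap C^g$, $\Lambda$ is projective over their group algebras, so $H_1(U\cap A^g;\Lambda)=0=H_1(U\cap C^g;\Lambda)$. With $c_g$ a generator of $U\cap C^g$, (5.6) becomes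
$$0\to\bigoplus_{U\backslash G/B}H_1(U\cap B^g;\Lambda)\to H_1(U;\Lambda)\to\bigoplus_{U\backslash G/C}\Lambda/(\theta(c_g)-1).\tag{11.1}$$
The group $W=\rho(U\cap B^g)$ is open in $B$ and contained in $V$, and $\theta=(\theta_V\rho,1)$ on $U\cap B^g$. By (B1), $H_1(W\cap\ker\theta_V)$ is torsion-free over $\mathbf F_p[[\theta_V(W)]]$, so by (3.3) $H_1(U\cap B^g;\Lambda)\cong H_1(W;\Lambda)$ is torsion-free. Hence the torsion submodule $T$ of $H_1(U;\Lambda)$ embeds in the right-hand term of (11.1). As $\theta(c_g)\ne1$, write $\theta(c_g)=\gamma_g^{p^{k_g}}$ with $\gamma_g\in Q$ primitive; that term is $\bigoplus_g\Lambda/(\gamma_g-1)^{p^{k_g}}$. So $T$ is killed by a product of elements $\gamma_g-1$ (with repetitions).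

**Step 3: exclude the torsion.** Suppose $T\ne0$. Multiply a nonzero element of $T$ by these factors one after another; the last nonzero element obtained is killed by some $\gamma_g-1$. By Lemma 4.3, $H_2(S)\ne0$ for $S=\{u\in U:\theta(u)\in\langle\gamma_g\rangle\}$. But $\theta(c_g)$ lies in $\ell_V(C^{\rho(g)})\times0$, and hence so does $\gamma_g$. Thus for $u\in S$ we have $\tau(u)=1$ and $\theta_V(\rho(u))\in\ell_V(C^{\rho(g)})$. So (α) holds with $b=\rho(g)$, and (β) holds because $S\cap A^x\le A^x\cap\ker\tau=C^x$. By Lemma 10.1 $S$ is free, a contradiction. So $T=0$. $\blacksquare$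

## 12. Property (H4) for elliptic subgroups

Let $D\le G$ be s.c.p. and not hyperbolic. (H4) for $D$ is equivalent to (H4) for a conjugate, so by (9.1) we may assume that $D\le B$ is s.c.p. in $B$ and $D\cap C^b=1$ for all $b\in B$. If $D\le B$ from the start, no conjugation is needed.

**Step 1: shrink the pair of $D$ in $B$.** Let $(V_D,S_D)$ be as in (H4) for $D\le B$. For open $V'\le V_D$ let $\theta':V'\to Q'=Q_{V'}/(Q_{V'}\cap\ell_{V'}(D))$, a lattice, and $S'=\ker\theta'$. Then $D\cap V'\le S'$. The map $V'\to V_D/S_D$ kills $D\cap V'$ and has torsion-free abelian image, so it factors through $\theta'$; hence $S'\le S_D\cap V'$. So $S'$ is free and, by Remark 7.3 and (1.1), $I_{V'/(D\cap V')}$ is projective over $\mathbf F_p[[S']]$.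

**Step 2: make $\theta'$ injective on all $C^b\cap V'$.** The set of $bC\in B/C$ with $\ell_{V'}(C^b)\subseteq\ell_{V'}(D)$ is a union of $V'$-orbits, since $V'$ acts trivially on $Q_{V'}$. There are finitely many orbits and they are clopen. The set decreases with $V'$. Its intersection over all $V'$ is empty, because (H5) for the pair $(D,C^b)$ excludes $bC$ for small $V'$. By compactness the set is empty for some $V'$, which we fix. Then $\theta'$ is nontrivial, hence injective, on each $C^b\cap V'\cong\mathbf Z_p$.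

**Step 3: the pair in $G$.** Put $U=\rho^{-1}(V')\supseteq\ker\rho$, $\theta=(\theta'\rho,\tau):U\to Q'\times Z$ (onto), and $S=\ker\theta$. Then $U\cap B=V'$, $D_U:=D\cap U=D\cap V'\le S$, and $S\cap B=S'$. If $y\in S\cap A^g$, then $\tau(y)=1$, so $y\in C^g$, $\rho(y)\in C^{\rho(g)}\cap V'$ and $\theta'$ kills $\rho(y)$; so $\rho(y)=1$ and $y=1$. Thus $S\cap A^g=S\cap C^g=1$, and $\rho$ embeds $S\cap B^x$ in the free group $S'$. By Lemma 6.1(a), $H_1(S;\mathbf F_p[[G/C]])=0$ and $H_2(S;\mathbf F_p[[G/A]])=H_2(S;\mathbf F_p[[G/B]])=0$. So (5.5) gives $H_2(S)=0$, that is, $S$ is free, and $H_1(S;\mathbf F_p[[G/B]])\hookrightarrow H_1(S)$. Since $U/V'\cong UB/B$ is clopen in $G/B$ and $U$-invariant,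
$$H_1(S;\mathbf F_p[[U/V']])\hookrightarrow H_1(S).\tag{12.1}$$

**Step 4: from $U/V'$ to $U/D_U$.** Inducing $0\to I_{V'/D_U}\to\mathbf F_p[[V'/D_U]]\to\mathbf F_p\to0$ from $V'$ to $U$ gives
$$0\to\mathrm{Ind}_{V'}^UI_{V'/D_U}\to\mathbf F_p[[U/D_U]]\to\mathbf F_p[[U/V']]\to0.$$
By Shapiro,
$$H_1(S;\mathrm{Ind}_{V'}^UI_{V'/D_U})=H_1(U;\mathbf F_p[[U/S]]\hat\otimes\mathrm{Ind}_{V'}^UI_{V'/D_U})=H_1(V';\mathbf F_p[[U/S]]\hat\otimes I_{V'/D_U}).$$
Here $U/S\cong Q'\times Z$, with $V'$ acting through $V'/S'=Q'$ on the first factor. So $\mathbf F_p[[U/S]]\cong\mathbf F_p[[V'/S']]\hat\otimes\mathbf F_p[[Z]]$ with trivial action on $\mathbf F_p[[Z]]$, an inverse limit of finite trivial modules. Since $H_1(V';\mathbf F_p[[V'/S']]\hat\otimes I_{V'/D_U})=H_1(S';I_{V'/D_U})=0$, the displayed group is $0$ by (1.3). Together with (12.1),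
$$H_1(S;\mathbf F_p[[U/D_U]])\hookrightarrow H_1(S;\mathbf F_p[[U/V']])\hookrightarrow H_1(S),$$
and as $H_2(S)=0$ we get $H_1(S;I_{U/D_U})=0$. So (H4) holds for $D$ with the pair $(U,S)$, and moreover:

**(12.2)** *If $D\le B$, the pair $(U,S)$ in (H4) for $D\le G$ can be chosen with $U\supseteq\ker\rho$.*

## 13. Property (H4) for hyperbolic subgroups

Let $D\le G$ be s.c.p. and hyperbolic, and $(U_0,\theta_0)$ the pair of Section 11.

**Step 1: twist $\theta_0$ so that it kills $D$ but is unchanged on elliptic elements.** By 9.3(ii) choose an open normal $W\lhd G$ with $W\le U_0$ and $D\cap\tilde W=1$. By 9.3(iv) for $W$ there are an open $U$ with $\tilde W\langle d\rangle\le U\le W$, where $\langle d\rangle=D\cap W=D\cap U=:D_U$, and $\chi:U\to\mathbf Z_p$ with $\chi(\tilde W)=0$, $\chi(d)=1$, $d\notin\Phi(U)\tilde W$. Put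
$$\theta_1(u)=\theta_0(u)\,\theta_0(d)^{-\chi(u)},\quad Q_1=\theta_1(U),\quad\Lambda_1=\mathbf F_p[[Q_1]],\quad S=\ker\theta_1.$$
$Q_1$ is a lattice, $\theta_1(d)=1$, and $\theta_1=\theta_0$ on every $U\cap G_v=W\cap G_v\le\tilde W$. So $S\cap A^x=1$ and $\rho(S\cap B^x)\le\ker\theta_V\le S_V^1$: by Lemma 10.1 with $b=1$, $S$ is free.

**Step 2: reduce to one annihilator.** As $D_U\le S$ acts trivially on $\Lambda_1$, (1.4) gives $H_1(S;\mathbf F_p[[U/D_U]])=H_1(D_U;\Lambda_1)\cong\Lambda_1$, mapping to $H_1(S)=H_1(U;\Lambda_1)$ by $\lambda\mapsto\lambda[d]$. Since $H_2(S)=0$, the vanishing of $H_1(S;I_{U/D_U})$ is equivalent to $\mathrm{Ann}_{\Lambda_1}([d])=0$. We show the latter.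

**Step 3: an edge coordinate of $[d]$ is a unit.** By (5.6) with $X=\mathbf F_p$, the kernel of $H_1(U)\to\mathbf F_p[U\backslash G/C]$ is the image of the groups $H_1(U\cap G_v)$, so it lies in the image of $\tilde W$. Since $d\notin\Phi(U)\tilde W$, the image of $d$ has a nonzero coordinate in $\mathbf F_p$, say at the double coset $UgC$. Let $c$ generate $U\cap C^g$. By naturality of (5.6) under $\Lambda_1\to\mathbf F_p$, the coordinate of $[d]\in H_1(U;\Lambda_1)$ in the local ring $\Lambda_1/(\theta_1(c)-1)$ has nonzero image in the residue field, so it is a unit. Here $\theta_1(c)=\theta_0(c)\ne1$; write $\theta_1(c)=\gamma^{p^k}$ with $\gamma\in Q_1$ primitive.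

**Step 4: no $(\gamma-1)$-torsion in $H_1(S)$.** The group $S_\gamma=\theta_1^{-1}\langle\gamma\rangle$ satisfies (α),(β) with $b=\rho(g)$: if $u\in S_\gamma$ is elliptic, then $\theta_0(u)=\theta_1(u)\in\langle\gamma\rangle$ lies in the $\mathbf Q_p$-line of $\theta_0(c)$, which is $\ell_V(C^{\rho(g)})\times0$. So $\tau(u)=1$ and $\theta_V(\rho(u))\in\ell_V(C^{\rho(g)})$. Hence $S_\gamma$ is free by Lemma 10.1, and Lemma 4.3 gives the claim.

**Step 5: conclusion.** Suppose $0\ne\lambda$ kills $[d]$. Write $\lambda=(\gamma-1)^a\lambda'$ with $(\gamma-1)\nmid\lambda'$. By Step 4, $\lambda'[d]=0$. By Step 3, $\lambda'$ times a unit is $0$ in $\Lambda_1/(\gamma-1)^{p^k}$, so $\lambda'\in((\gamma-1)^{p^k})$, a contradiction. So (H4) holds for $D$ with the pair $(U,S)$. $\blacksquare$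

## 14. Separating s.c.p. subgroups: property (H5)

The delicate case of (H5) is that of two conjugates of the same subgroup by an element of $\ker\rho$, which $\rho$ cannot tell apart. (H4) handles it.

**Lemma 14.1.** Let $D\le G$ be s.c.p., $(U,S)$ as in (H4) for $D$, and $n\in U\setminus D$. Then there are an open $U''\le U$ and $\chi:U''\to\mathbf Z_p$ with $\chi(D\cap U'')=0$ and $\chi(D^n\cap U'')\ne0$.

**Step 1: two independent classes mod $p$.** Let $D_U=D\cap U$. Choose an open $U'\lhd U$ with $n\notin U'D_U$. Let $S'=S\cap U'$, $Q'=U'/S'$ (a lattice, being a closed subgroup of $U/S$), $d'$ a generator of $D\cap U'$, and $d'_n=nd'n^{-1}$, a generator of $U'\cap D_U^n$. Since $D_U\le S\lhd U$, both lie in $S'$. As $I_{U/D_U}$ is projective over $S'$, $H_1(S';\mathbf F_p[[U/D_U]])\hookrightarrow H_1(S')$. As a $U'$-module, $\mathbf F_p[[U/D_U]]$ is the direct sum over $x\in U'\backslash U/D_U$ of $\mathbf F_p[[U'/(U'\cap D_U^x)]]$, and $x=1$, $x=n$ give different summands. For these two, (1.4) gives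
$$H_1(S';\mathbf F_p[[U'/(U'\cap D_U^x)]])=H_1(U'\cap D_U^x;\mathbf F_p[[Q']])\cong\mathbf F_p[[Q']]$$
(trivial action), with generator mapping to $[d']$, resp. $[d'_n]$. So $[d'],[d'_n]$ are $\mathbf F_p[[Q']]$-independent in $H_1(S')=S'^{ab}/p$.

**Step 2: a functional over $\Lambda_{\mathbf Z}=\mathbf Z_p[[Q']]$.** As $S'$ is free, $S'^{ab}$ is torsion-free over $\mathbf Z_p$. Dividing a nontrivial $\Lambda_{\mathbf Z}$-relation between $d'$ and $d'_n$ in $S'^{ab}$ by the maximal power of $p$ and reducing mod $p$ would contradict Step 1. So $d',d'_n$ are independent over the Noetherian domain $\Lambda_{\mathbf Z}$, over which $S'^{ab}=H_1(U';\Lambda_{\mathbf Z})$ is f.g. by (3.1). Taking a functional over the fraction field and clearing denominators, we get a $\Lambda_{\mathbf Z}$-linear $\varphi:S'^{ab}\to\Lambda_{\mathbf Z}$ (continuous, as $S'^{ab}$ is f.g.) with $\varphi(d')=0$ and $\varphi(d'_n)=h\ne0$. If $Q'=1$, then $S'=U'$, and $U''=U'$, $\chi=\varphi$ work. Let $Q'\ne1$ from now on, and pick $1\ne q\in Q'$.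

**Step 3: a finite quotient of $Q'$.** We want to extend $\varphi$ beyond $S'$; multiplication by $q-1$ will remove the obstruction. Since $(q-1)h\ne0$, there is an open $Q''\le Q'$ with $(q-1)h\ne0$ in $\mathbf Z_p[Q'/Q'']$. Let $U''$ be the preimage of $Q''$ in $U'$, so $S'\le U''\lhd U'$, and
$$\bar\varphi=(q-1)\varphi\bmod Q'':\;S'^{ab}\to\mathbf Z_p[Q'/Q''].$$
It factors through the coinvariants $(S'^{ab})_{Q''}=S'/[S',U'']$ (closed commutator subgroups here and below). The kernel of $S'/[S',U'']\to U''^{ab}$ is $[U'',U'']/[S',U'']$, where $[U'',U'']\le S'$ since $Q''$ is abelian. *The group $U'$ acts trivially on this kernel by conjugation.* Indeed, $[S',U'']$ is normal in $U'$, and $S'/[S',U'']$ is central in $U''/[S',U'']$. For $w\in U'$ and $u,v\in U''$ we have $wuw^{-1}\in uS'$ and $wvw^{-1}\in vS'$, because $U'/S'$ is abelian. So $w[u,v]w^{-1}\equiv[u,v]$ modulo $[S',U'']$, and the kernel is generated by commutators. Hence if $y$ is in the kernel, then $qy=y$ and $\bar\varphi(y)=\varphi(qy-y)\bmod Q''=0$. So $\bar\varphi$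 is defined on the image of $S'$ in $U''^{ab}$.

**Step 4: extend.** $\mathbf Q_p$ is an injective $\mathbf Z_p$-module, so $\bar\varphi$ extends to a $\mathbf Z_p$-linear map from the f.g. $\mathbf Z_p$-module $U''^{ab}$ to $\mathbf Q_p\otimes\mathbf Z_p[Q'/Q'']$, and a $p$-power multiple of the extension has values in $\mathbf Z_p[Q'/Q'']$. It kills $d'$ and not $d'_n$, so a suitable coordinate $\chi$ satisfies $\chi(d')=0$, $\chi(d'_n)\ne0$. Since $D\cap U'\le S'\le U''\le U'$, we have $D\cap U''=\langle d'\rangle$, and $d'_n\in D^n\cap U''$. $\blacksquare$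

**(H5) for $G$.** Let $D_1,D_2\le G$ be s.c.p. with $D_1\cap D_2=1$. By (9.1) there are four cases.

**(a) $D_1$ elliptic, $D_2$ hyperbolic.** Apply 9.3(ii),(iv) to $D_2$: the character $\chi$ is nonzero on $D_2\cap U'$ and kills $D_1\cap U'\le\tilde U$.

**(b) $D_1$ hyperbolic, $D_2$ elliptic.** By 9.3(iv) for $D_1$ and (H1) for $D_2$, restricting to a common open $U'$, there are $\chi_1,\chi_2:U'\to\mathbf Z_p$ with $\chi_1(d_1)\ne0$, $\chi_1(D_2\cap U')=0$, $\chi_2(d_2)\ne0$, where $d_i$ generates $D_i\cap U'$. Let $\chi=\chi_1(d_1)\chi_2-\chi_2(d_1)\chi_1$. Then $\chi(d_1)=0$ and $\chi(d_2)=\chi_1(d_1)\chi_2(d_2)\ne0$.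

**(c) Both hyperbolic.** Consider open normal $U$ with $D_1\cap\tilde U=D_2\cap\tilde U=1$, and let $\bar d_i\in\Pi_U$ be the image of a generator $d_i$ of $D_i\cap U$.

If for some such $U$ the elements $\bar d_1,\bar d_2$ do not commute, then by (1.6) $\langle\bar d_1,\bar d_2\rangle$ is free on $\bar d_1,\bar d_2$ and a free factor of an open $\Pi'\le\Pi_U$. On the preimage $U'$ of $\Pi'$ we get $\chi$ with $\chi(d_1)=0$, $\chi(d_2)=1$, and $D_i\cap U'=\langle d_i\rangle$.

Otherwise, for all small $U$, the nontrivial elements $\bar d_1,\bar d_2$ of a free group commute. Their centralizers are abelian, each contained in the other, so $X=Z_{\Pi_U}(\bar d_1)=Z_{\Pi_U}(\bar d_2)\cong\mathbf Z_p$. $D_1$ fixes $\bar d_1$ under conjugation, so it normalizes $X$ and acts trivially on it, because an automorphism of $\mathbf Z_p$ fixing a nonzero element is trivial. The same holds for $D_2$. Let $P=\langle D_1,D_2\rangle$. Its image $\bar P$ in $G/\tilde U$ centralizes $X$; so $\bar P\cap\Pi_U\le Z_{\Pi_U}(\bar d_1)=X$ is central and of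 finite index in $\bar P$, and $[\bar P,\bar P]$ is finite by Schur's theorem. By 9.3(iii) $P$ is abelian, so $D_2\le Z(D_1)=D_1$, contradicting $D_1\cap D_2=1\ne D_2$.

**(d) Both elliptic.** Conjugating the pair, we may assume $D_1\le B$ and $D_2=gEg^{-1}$ with $D_1,E$ s.c.p. in $B$. Let $E'=\rho(D_2)=\rho(g)E\rho(g)^{-1}$, s.c.p. in $B$.

If $D_1\cap E'=1$, take $V,\chi$ from (H5) for $B$ and $(D_1,E')$, and use $\chi\rho$ on $\rho^{-1}(V)$: $\rho$ is the identity on $D_1$ and maps $D_2\cap\rho^{-1}(V)$ isomorphically onto $E'\cap V$.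

If $D_1\cap E'\ne1$, then $D_1=E'$ by (H2) for $B$. So $D_2=nD_1n^{-1}$ with $n=g\rho(g)^{-1}\in\ker\rho$, and $n\notin D_1$, since otherwise $D_2=D_1$. By (12.2) there is a pair $(U,S)$ as in (H4) for $D_1$ with $n\in\ker\rho\le U$. Lemma 14.1 gives the character.

The induction is complete: (H0)–(H2) for $G$ used only properties of $B$; (H3) for $G$ is Section 11; (H4) for $G$ used (H4), (H5) for $B$ and Sections 9–11; (H5) for $G$ used (H1), (H4) for $G$ and (H2), (H5) for $B$. Proposition 7.2 is proved. $\blacksquare$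

## 15. Proofs of Theorems A and B

**Proof of Theorem A.** $G$ is a subgroup of some $\hat G\in\bigcup\mathcal G_n$, and the Howson property passes to subgroups. If $\hat G$ is abelian, it is f.g. free abelian and the claim is clear. Otherwise $\hat G\in\mathcal C$ by (7.1), an open subgroup of $\hat G$ carries a hereditarily good pair by (H3), and Theorem 4.5 shows that $H\cap K$ is f.g. $\blacksquare$

**Proof of Theorem B.** Let $G\le\hat G$ as before. Double cosets $KgH$ that are distinct in $G$ are distinct subsets of $\hat G$, and if $\hat G$ is abelian there is nothing to prove. So we may assume $G\in\mathcal C$. Passing to the core, we have a hereditarily good pair $(U_0,\theta)$ with $U_0\lhd G$ open. Suppose infinitely many distinct $Kg_iH$ have $K\cap g_iHg_i^{-1}$ not virtually abelian.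

**Step 1: move everything into $U_0$.** Passing to a subsequence, $g_i=y_ig$ with $g$ fixed and $y_i\in U_0$. Since $Ky_igH=Ky_i(gHg^{-1})g$, we may replace $H$ by $gHg^{-1}$ and assume $g_i=y_i\in U_0$. Put $K_0=K\cap U_0$ and $H_0=H\cap U_0$. As $U_0$ is normal, $K_0\cap y_iH_0y_i^{-1}$ is open in $K\cap y_iHy_i^{-1}$, hence nonabelian. The $K_0y_iH_0$ are distinct, as they lie in distinct, hence disjoint, double cosets $Ky_iH$.

**Step 2: move everything into $U$.** Take $U\ge H_0$ as in Theorem 4.5(1). Passing to a subsequence, $y_i=zu_i$ with $z\in U_0$ fixed and $u_i\in U$. Replacing $K_0$ by $z^{-1}K_0z$, we get infinitely many distinct double cosets $K_0u_iH_0$ with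
$$K_0\cap u_iH_0u_i^{-1}=(K_0\cap U)\cap u_iH_0u_i^{-1}$$
nonabelian. The double cosets $(K_0\cap U)u_iH_0$ are distinct too.

**Step 3: count.** By Theorem 4.5(3), each of them contributes at least $1$ to a sum bounded by $b(K_0\cap U)\le d(K_0\cap U)<\infty$. So there are only finitely many, a contradiction. $\blacksquare$
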